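\title{Degeneration at $E_3$ of the spectral sequence of a Kac--Moody group over its flag variety}

\begin{abstract}
Let $K$ be the compact form of the Kac--Moody group of a generalized Cartan matrix and $T\subset K$ its maximal torus. We prove that the integral cohomology and homology spectral sequences of the bundle $K\to K/T$ degenerate at $E_3$. The term $E_3$ is the homology of an explicit Koszul complex $C$. We show that every page of the Bockstein spectral sequence of $C$ is an exterior algebra over its bottom row on classes of fiber degree one; this gives degeneration with coefficients $\mathbb Z/p^k$, and hence over $\mathbb Z$. The result holds for all coefficient groups and for all compact connected Lie groups, and the additive extension problems for $H^*(K;\mathbb Z)$ are trivial.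
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $A=(a_{ij})_{i,j=1}^n$ be a generalized Cartan matrix: an integer matrix with $a_{ii}=2$, with $a_{ij}\le0$ for $i\ne j$, and with $a_{ij}=0$ if and only if $a_{ji}=0$. Let $K(A)$ be the compact (unitary) form of the complex Kac--Moody group of $A$, let $T\subset K(A)$ be its maximal torus, $W$ the Weyl group with length function $\ell$, and
\[
\pi\colon K(A)\longrightarrow \mathcal F(A)=K(A)/T
\]
the projection onto the flag variety. Both the fiber and the base of $\pi$ have explicit homology. Let $h_1,\dots,h_n$ be the simple coroots, $Q^\vee=\sum_i\mathbb Zh_i$, and $P$ the dual lattice, with dual basis $\Lambda_1,\dots,\Lambda_n$. Then $H^*(T;\mathbb Z)=\Lambda(P)$ and $H_*(T;\mathbb Z)=\Lambda(Q^\vee)$. The flag variety has one cell of dimension $2\ell(w)$ for each $w\in W$, and these cells give the Schubert bases $\{\delta^w\}$ of $H^*(\mathcal F(A);\mathbb Z)$ and $\{\delta_w\}$ of $H_*(\mathcal F(A);\mathbb Z)$. So the Serre spectral sequence of $\pi$ is the natural tool for computing the cohomology of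 $K(A)$.

Its first differential is explicit as well. Write $w'\xrightarrow{\gamma}w$ if $\ell(w')=\ell(w)-1$ and $w=w'r_\gamma$ for a positive real coroot $\gamma\in Q^\vee$ with reflection $r_\gamma$. Let $\partial_\gamma$ be the antiderivation of $\Lambda(P)$ with $\partial_\gamma\lambda=\langle\lambda,\gamma\rangle$ for $\lambda\in P$. Put $C^*=\mathbb Z[W]\otimes\Lambda(P)$ and $C_*=\mathbb Z[W]\otimes\Lambda(Q^\vee)$, with $\deg\delta^w=\deg\delta_w=2\ell(w)$ and $\deg\Lambda_i=\deg h_i=1$, and define
\begin{equation}\label{eq:complexes}
d^*(\delta^w\otimes p)=\sum_{w\xrightarrow{\gamma}w'}\delta^{w'}\otimes\partial_\gamma p,\qquad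
d_*(\delta_w\otimes q)=\sum_{w'\xrightarrow{\gamma}w}\delta_{w'}\otimes(\gamma\wedge q).
\end{equation}
It is known that the term $E_3$ of the integral cohomology (resp.\ homology) spectral sequence of $\pi$ is the homology of $(C^*,d^*)$ (resp.\ $(C_*,d_*)$); we recall the argument in Section~\ref{sec:ss}. The conjecture posed in \cite{source} is that nothing happens after this: $E_\infty=E_3$ over $\mathbb Z$, for every $A$. We prove it.

\begin{theorem}\label{thm:main}
For every generalized Cartan matrix $A$, the differentials $d_r$, $r\ge3$, of the cohomology and of the homology spectral sequence of $\pi$ over $\mathbb Z$ vanish. Thus $E_\infty=E_3$ in both.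
\end{theorem}

\begin{theorem}\label{thm:comp}
\begin{enumerate}
\item[(1)] The same holds with coefficients in any abelian group $G$.
\item[(2)] Every extension $0\to F^{j+1}H^m\to F^jH^m\to E_\infty^{2j,\,m-2j}\to0$ of the filtration of $H^m=H^m(K(A);\mathbb Z)$ splits. Hence $H^m(K(A);\mathbb Z)\cong\bigoplus_{s+t=m}E_3^{s,t}\cong H^m(C^*)$ as groups.
\item[(3)] Theorem~\ref{thm:main} and parts \textup{(1)} and \textup{(2)} hold for every compact connected Lie group $K$, simply connected or not, with maximal torus $T$; here $Q^\vee$ is replaced by the cocharacter lattice $L$ of $T$ and $P$ by the dual of $L$.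
\item[(4)] The index $3$ is optimal: $d_2\ne0$ if $n\ge1$.
\end{enumerate}
\end{theorem}

\subsection*{Which answer to expect}
In $E_r^{s,t}$ we call $t$ the \emph{fiber degree}. The base has only even cells, so $E_r^{s,t}=0$ for odd $s$ and $d_r=0$ for odd $r$. The first differential in question is therefore $d_4\colon E_4^{s,t}\to E_4^{s+4,t-3}$. It vanishes for $t\le2$, as do the later ones, and for $n\le2$ there is nothing to prove. In higher rank one uses products: the $d_r$ are derivations, so they vanish on the subalgebra of $E_3$ generated by classes of fiber degree at most one. Over a field this subalgebra is all of $E_3$ (Proposition~\ref{prop:field}), which makes the conjecture plausible.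

Two things stand between this and the integral statement. First, over $\mathbb Z$ the algebra $E_3$ need not be generated in fiber degree at most one (Section~\ref{subsec:four}). Second, degeneration over every field does not formally imply degeneration over $\mathbb Z$. Take the free abelian group on $a,b,c,e$ of bidegrees $(0,4)$, $(2,3)$, $(4,1)$, $(6,0)$, filtered by the first degree, with
\[
da=p^2b-pc,\qquad db=pe,\qquad dc=p^2e,\qquad de=0 .
\]
In characteristic $p$ all differentials vanish, and over any other field $E_3=0$. Over $\mathbb Z$, however, $d_2a=p^2b$ and $d_2c=p^2e$, so $E_3=(\mathbb Z/p^2)b\oplus(\mathbb Z/p^2)e$ and $d_4b=pe\neq0$. A differential of this kind is seen only with coefficients $\mathbb Z/p^k$, $k\ge 2$.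

\subsection*{The method}
The passage from $\mathbb F_p$ to $\mathbb Z/p^k$ is organized by the Bockstein spectral sequence $(\mathfrak B_k,\beta_k)$ of the complex $C^*$. The main algebraic result, Proposition~\ref{prop:key}, says that each page is an exterior algebra on classes of fiber degree one over its bottom row $\mathcal A_k$. Section~\ref{sec:bock} defines the pages and computes them in an example. Section~\ref{sec:reduction} deduces Theorem~\ref{thm:main} from Proposition~\ref{prop:key}: every class of $E_3(\mathbb Z/p^k)$ is built from classes of fiber degree at most one by products, Bocksteins and changes of coefficients, and each of these operations preserves the property of being killed by all $d_r$. Sections~\ref{sec:koszul}--\ref{sec:hopf} prove Proposition~\ref{prop:key} by induction on $k$. The case $k=1$ rests on divided difference operators and uses the combinatorics of $W$. The inductive step computes the homology of a Koszul complex over $\mathcal A_k$ and needs to know that $\mathcal A_k$ is a tensor product of truncated polynomial algebras; this comes from the multiplication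 of $K(A)$, through Borel's theorem on Hopf algebras. Section~\ref{sec:comp} proves Theorem~\ref{thm:comp}.

\section{The spectral sequences of $K\to K/T$}\label{sec:ss}

\subsection{Setting}\label{subsec:setting}
We treat both cases at once: $K$ is $K(A)$ or a compact connected Lie group, $X=K/T$, $L$ is the cocharacter lattice of $T$ (so $L=Q^\vee$ for $K(A)$), and $P=\operatorname{Hom}(L,\mathbb Z)$. The simple coroots are $h_i\in L$, and the simple roots $\alpha_j\in P$ satisfy $\langle\alpha_j,h_i\rangle=a_{ij}$. Except in examples and in Theorem~\ref{thm:comp}(4), we do not use that the $h_i$ form a basis of $L$. Put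
\[
B=H^*(X;\mathbb Z),\qquad S=\operatorname{Sym}(P)\ \text{ with $P$ in degree $2$},\qquad C=C^*=B\otimes\Lambda(P),\qquad C^{s,t}=B^s\otimes\Lambda^t(P).
\]
The simple reflections act by $s_i\lambda=\lambda-\langle\lambda,h_i\rangle\alpha_i$ on $P$ and by $s_ih=h-\langle\alpha_i,h\rangle h_i$ on $L$, preserving the pairing. We use the following standard facts.
\begin{enumerate}
\item[(F1)] $K$ is a topological group and $\pi$ is a locally trivial principal $T$-bundle.
\item[(F2)] $X$ is a countable CW complex with one cell of dimension $2\ell(w)$ for each $w\in W$, finitely many in each dimension; the cells have classes $\delta_w$, and $\{\delta^w\}$ is the dual basis.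
\item[(F3)] Over the closed $2$-cell of $s_i$, a $2$-sphere, $\pi$ is induced from the Hopf bundle along $h_i\colon S^1\to T$.
\item[(F4)] (Chevalley formula; Kac--Peterson, Kostant--Kumar, see \cite[Ch.~XI]{Kumar}.) For $\lambda\in P$ put $c(\lambda)=\sum_i\langle\lambda,h_i\rangle\delta^{s_i}\in B^2$. Then
\begin{equation}\label{eq:chev}
c(\lambda)\,\delta^w=\sum_{w\xrightarrow{\gamma}w'}\langle\lambda,\gamma\rangle\,\delta^{w'} .
\end{equation}
\item[(F5)] The real coroots are the elements $wh_i$, and $r_{wh_i}=ws_iw^{-1}$. A positive real coroot is determined by its reflection, $s_i$ permutes the positive real coroots other than $h_i$, and $s_ir_\gamma s_i=r_{s_i\gamma}$. The Bruhat order is generated by the relations $w'<w$ for $w'\xrightarrow{\gamma}w$, and it has the lifting property: if $u<u'$, $u's_i<u'$ and $us_i>u$, then $us_i\le u'$.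
\end{enumerate}
Since $X$ is paracompact, there is a $T$-map $\kappa\colon K\to ET$ covering a classifying map $\chi\colon X\to BT$. The map $c$ makes $B$ an $S$-algebra; we write $\lambda b$ for $c(\lambda)b$ and $PB$ for the ideal generated by $c(P)$.

\subsection{The pages}
Let $X_{2j}$ be the skeleta of $X$ and $Y_j=\pi^{-1}(X_{2j})$, $Y_{-1}=\emptyset$. By excision and triviality of $\pi$ over cells,
\[
H_*(Y_j,Y_{j-1})\cong\bigoplus_{\ell(w)=j}H_*\big((D^{2j},S^{2j-1})\times T\big).
\]
This is a free right module over the Pontryagin ring $H_*(T)=\Lambda(L)$ on its part of degree $2j$, and $\pi_*$ maps that part isomorphically onto $H_{2j}(X_{2j},X_{2j-2})=\bigoplus_{\ell(w)=j}\mathbb Z\delta_w$. This identifies $H_*(Y_j,Y_{j-1})$ canonically with $C_{2j,*}=\bigoplus_{\ell(w)=j}\delta_w\otimes\Lambda(L)$.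

Let $\mathcal C_*$ and $\mathcal C^*$ denote singular chains and cochains, and let $G$ be an abelian group. The homology spectral sequence $E^r(G)$ belongs to the filtration of $\mathcal C_*(K)\otimes G$ by the $\mathcal C_*(Y_j)\otimes G$, which is exhaustive because a compact subset of $K$ lies in some $Y_j$. The cohomology spectral sequence $E_r(G)$ belongs to the filtration of $\mathcal C^*(K;G)$ by the subcomplexes $F^j$ of cochains vanishing on the simplices in $Y_{j-1}$. We keep Serre's indexing, so $F^j$ belongs to column $2j$. As the groups $C_{2j,t}$ are free of finite rank,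
\[
E_2^{2j,t}(G)=H^{2j+t}(F^j/F^{j+1})=H^{2j+t}(Y_j,Y_{j-1};G)=C^{2j,t}\otimes G,\qquad E^2_{2j,t}(G)=C_{2j,t}\otimes G .
\]
The later pages have the following description. For $i\ge1$ let $\mathcal Z_i^j\subset H(F^j/F^{j+1})$ consist of the classes of cochains $x\in F^j$ with $dx\in F^{j+i}$, and let $\mathcal B_i^j$ consist of the classes of cocycles $dy\in F^j$ with $y\in F^{j-i+1}$. Then
\[
E_{2i-1}^{2j,*}=E_{2i}^{2j,*}=\mathcal Z_i^j/\mathcal B_i^j,\qquad d_{2i}[x]=[dx],\qquad \ker d_{2i}=\mathcal Z^j_{i+1}/\mathcal B^j_i,\qquad \operatorname{im}d_{2i}=\mathcal B_{i+1}^{j+i}/\mathcal B^{j+i}_i .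
\]
For the kernel: if $[dx]\in\mathcal B_i^{j+i}$, then $dx=dy+f$ with $y\in F^{j+1}$ and $f\in F^{j+i+1}$, and $x-y$ has the same class as $x$. Since $H_m(Y_i,Y_{i-1})=0$ for $m<2i$, we have
\begin{equation}\label{eq:vanish}
H^m(F^j)=H^m(K,Y_{j-1};G)=0\qquad\text{for } m<2j .
\end{equation}
Hence the filtration $F^jH^m=\operatorname{im}\big(H^m(F^j)\to H^m(K;G)\big)$ is finite, with quotients $E_\infty^{2j,m-2j}$. The edge map $B^{2j}\otimes G=E_2^{2j,0}\to E_\infty^{2j,0}\subset H^{2j}(K;G)$ is $\pi^*$.

\begin{lemma}\label{lem:products}
Let $R$ be a commutative ring. The pages $E_r(R)$, $r\ge2$, are algebras, each $d_r$ is a derivation, $E_{r+1}(R)$ has the product induced from $E_r(R)$, and $E_2(R)=B\otimes\Lambda(P)\otimes R$ as an algebra.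
\end{lemma}

The proof is in Appendix~\ref{app:products}.

\begin{lemma}\label{lem:d2}
Up to signs that depend only on the degree, $d_2=d^*\otimes1$ on $C\otimes G$ and $d^2=d_*\otimes 1$ on $C_*\otimes G$. If $H^2(BT)$ is identified with $P$ by transgression, then $\chi^*\lambda=\pm c(\lambda)$.
\end{lemma}

\begin{proof}
Let first $G=\mathbb Z$. The differential $d_2$ vanishes on $B=C^{*,0}$. By (F3) and naturality, the coefficient of $\delta^{s_i}$ in $d_2\lambda$ is $\langle\lambda,h_i\rangle$ times the corresponding coefficient for the Hopf bundle, a fixed sign $\pm1$; so $d_2\lambda=\pm c(\lambda)$. Naturality for the bundle map $(\kappa,\chi)$ gives $d_2\lambda=\chi^*\lambda$. By Lemma~\ref{lem:products} and \eqref{eq:chev},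
\[
\pm d_2(\delta^w\otimes\lambda_1\cdots\lambda_t)=\sum_{i}(-1)^{i-1}c(\lambda_i)\delta^w\otimes\lambda_1\cdots\widehat{\lambda_i}\cdots\lambda_t=\sum_{w\xrightarrow{\gamma}w'}\delta^{w'}\otimes\partial_\gamma(\lambda_1\cdots\lambda_t).
\]
The maps $d^2$ and $d_2$ are the connecting maps of the triples $(Y_{j+1},Y_j,Y_{j-1})$, so up to sign $d_2$ on $E_2(G)$ is $\operatorname{Hom}(d^2,G)$, and $d^2$ on $E^2(G)$ is $d^2\otimes1$. Finally $d^*$ is dual to $d_*$, because $\langle\partial_\gamma p,q\rangle=\langle p,\gamma\wedge q\rangle$ for the determinant pairing of $\Lambda(P)$ with $\Lambda(L)$ (expand along the first column).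
\end{proof}

The sign plays no role, and from now on $d=d_2=d^*$. Thus $C$ is a differential graded algebra, free of finite type over $\mathbb Z$; it is the Koszul complex over $B$ of the images under $c$ of a basis of $P$, and
\[
E_3(G)=H(C\otimes G),\qquad E^3(G)=H(C_*\otimes G).
\]
The bottom row of $E_3(\mathbb Z)$ is the ring $\mathcal A=B/PB$, since $d(C^{*,1})=PB$.

\subsection{Permanent elements}
An element $z\in E_3^{2j,t}(G)=\mathcal Z_2^j/\mathcal B_2^j$ is \emph{permanent} if $d_3z=0$, $d_4$ kills the class of $z$ in $E_4$, and so on; equivalently, if $z\in\mathcal Z_i^j/\mathcal B^j_2$ for all $i$. An inhomogeneous element is permanent if its components are. If all elements of $E_3(G)$ are permanent, then $d_r=0$ for $r\ge3$.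

\begin{lemma}\label{lem:perm}
\begin{enumerate}
\item[(a)] $z\in E_3^{2j,t}(G)$ is permanent if and only if it is represented by the class in $H(F^j/F^{j+1})$ of a cocycle of $F^j$.
\item[(b)] Elements of fiber degree $t\le1$ are permanent.
\item[(c)] Sums of permanent elements and images of permanent elements under coefficient homomorphisms are permanent.
\item[(d)] If $G=R$ is a commutative ring, products of permanent elements are permanent.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A cocycle of $F^j$ has its class in every $\mathcal Z_i^j$. Conversely, let $z$ be represented by $x\in F^j$ with $dx\in F^{j+i}$ and $2i>t+1$. By \eqref{eq:vanish}, $dx=dy$ with $y\in F^{j+i}$, and $x-y$ is a cocycle with the same class. (b) $d_r$ lowers $t$ by $r-1\ge2$. (c) follows from (a). (d) If $x,y$ are permanent with classes $x_r,y_r\in E_r$, then by induction on $r$ and Lemma~\ref{lem:products} the class of $xy$ in $E_r$ is defined and equals $x_ry_r$, and $d_r(x_ry_r)=0$.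
\end{proof}

\section{The Bockstein pages of $C$}\label{sec:bock}

\subsection{Definition and main property}
For $N\ge1$ let $\beta\colon H(C/N)\to H(C)$, $[x]\mapsto[N^{-1}dx]$, be the connecting map of $0\to C\xrightarrow{N}C\to C/N\to0$. Fix a prime $p$, write $\bar x$ for $x$ modulo $p$, and let $\rho_k\colon E_3(\mathbb Z/p^k)\to E_3(\mathbb F_p)$ be the reduction. For $k\ge1$ define subspaces of $E_3(\mathbb F_p)=H(C/p)$ by
\[
Z_k=\{[\bar x]: dx\in p^kC\}=\operatorname{im}\rho_k,\qquad
N_k=\{[\bar y]: p^{k-1}y\in dC\},
\]
so that $N_k$ is the image of $E_3(\mathbb Z/p^{k-1})\xrightarrow{\beta}E_3(\mathbb Z)\to E_3(\mathbb F_p)$ and $N_1=0$. An element $y$ as in the definition of $N_k$ is a cycle, because $C$ is torsion-free; hence $N_k\subset N_{k+1}\subset Z_{k+1}\subset Z_k$. Put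
\[
\mathfrak B_k=Z_k/N_k,\qquad \beta_k[\bar x]=[\overline{p^{-k}dx}] .
\]
Thus $\mathfrak B_1=E_3(\mathbb F_p)$. A direct summand $\mathbb Z\xrightarrow{m}\mathbb Z$ of the complex $C$ contributes both generators to $\mathfrak B_k$ if $p^k\mid m$ and nothing otherwise, and $\beta_k$ is multiplication by $m/p^k$ on it; so $\mathfrak B_k$ measures the torsion of order at least $p^k$ together with the free part of $H(C)$.

\begin{lemma}\label{lem:bss}
$Z_k$ is a subalgebra of $E_3(\mathbb F_p)$ and $N_k$ is an ideal of $Z_k$. The map $\beta_k$ is a well-defined derivation of $\mathfrak B_k$ of bidegree $(2,-1)$ with $\beta_k^2=0$, and $H(\mathfrak B_k,\beta_k)=\mathfrak B_{k+1}$ as algebras.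
\end{lemma}

\begin{proof}
The Leibniz rule shows that $Z_k$ is a subalgebra. Let $p^{k-1}y=du$ and $dx=p^kx'$. Then $p^{k-1}yx=du\cdot x=d(ux)\pm p^kux'$, so $p^{k-1}(yx\mp pux')\in dC$ and $[\overline{yx}]\in N_k$; since $C$ is graded commutative, $N_k$ is an ideal.

Let $dx=p^kx'$. Then $dx'=0$, so $[\bar x']\in Z_k$. Suppose $[\bar x]\in N_k$, say $x=y+dv+ps$ with $p^{k-1}y\in dC$. Then $p^kx'=p\,ds$, so $p^{k-1}x'=ds$ and $[\bar x']\in N_k$. Applied to the difference of two representatives, this shows that $\beta_k$ is well defined. It is a derivation by the Leibniz rule, and $\beta_k^2=0$ because $dx'=0$.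

\emph{Kernel.} If $[\bar x']\in N_k$, write $x'=y+dv+ps$ with $p^{k-1}y=du$. Then $dx=p\,du+p^kdv+p^{k+1}s$, so $x-pu-p^kv$ reduces to $\bar x$ and has differential in $p^{k+1}C$; thus $[\bar x]\in Z_{k+1}$. Conversely, if $dx\in p^{k+1}C$ then $\bar x'=0$. So $\ker\beta_k=Z_{k+1}/N_k$.

\emph{Image.} If $p^ky=du$, then $[\bar u]\in Z_k$ and $\beta_k[\bar u]=[\bar y]$. Conversely $p^kx'=dx\in dC$. So $\operatorname{im}\beta_k=N_{k+1}/N_k$.
\end{proof}

For an abelian group $M$ let $M[N]$ be the subgroup of elements killed by $N$. All elements of $C^{*,0}$ are cycles, so $Z_k^{*,0}=\mathcal A/p$, while $N_k^{*,0}$ is the image of $\mathcal A[p^{k-1}]$. The bottom row of $\mathfrak B_k$ is therefore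
\begin{equation}\label{eq:Ak}
\mathcal A_k=\mathcal A/\big(p\mathcal A+\mathcal A[p^{k-1}]\big).
\end{equation}

\begin{proposition}\label{prop:key}
For every prime $p$ and every $k\ge1$ there is a graded subspace $U_k\subset\mathfrak B_k^{*,1}$ such that multiplication gives an isomorphism of algebras $\mathcal A_k\otimes\Lambda(U_k)\cong\mathfrak B_k$. In particular $\mathfrak B_k$ is generated as an algebra by elements with $t\le1$.
\end{proposition}

The proof is completed at the end of Section~\ref{sec:hopf}. We first see what the statement means in an example.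

\subsection{The matrix $\left(\begin{smallmatrix}2&-2\\-2&2\end{smallmatrix}\right)$}\label{subsec:affine}
Here $s_1h_2=h_2+2h_1$, $s_2h_1=h_1+2h_2$, and $W$ is the infinite dihedral group. Let $u_m$ (resp.\ $v_m$) be the alternating word of length $m$ ending in $s_1$ (resp.\ $s_2$), with $u_0=v_0=1$. We have $v_{m+1}=u_ms_2$, and $u_m^{-1}u_{m+1}=s_1s_2\cdots s_1$ (of length $2m+1$) is the reflection in $(m+1)h_1+mh_2$; this follows by induction, together with the symmetric statement, from $s_1\big((m-1)h_1+mh_2\big)=(m+1)h_1+mh_2$. Put $\lambda=\Lambda_1$, $\mu=\Lambda_2-\Lambda_1$, a basis of $P$, and $x=c(\lambda)$, $z=c(\mu)$. Formula \eqref{eq:chev} and its mirror image give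
\[
x\,\delta^{u_m}=(m+1)\delta^{u_{m+1}},\qquad z\,\delta^{u_m}=\delta^{v_{m+1}}-\delta^{u_{m+1}}=z\,\delta^{v_m}.
\]
Write $x^{[m]}=\delta^{u_m}$. Then $x^m=m!\,x^{[m]}$, and since $B$ is torsion-free, $x^{[a]}x^{[b]}=\binom{a+b}{a}x^{[a+b]}$: the $x^{[m]}$ span a divided power algebra $\Gamma$. Also $B=\Gamma\oplus\Gamma z$ and $z^2=z(\delta^{v_1}-\delta^{u_1})=0$. Hence $C=D\otimes D'$ with
\[
D=\Gamma\otimes\Lambda(\lambda),\quad d\lambda=x,\qquad\qquad D'=\mathbb Z[z]/(z^2)\otimes\Lambda(\mu),\quad d\mu=z .
\]
The complex $D'$ is the sum of the subalgebra $\Lambda(z\mu)$, with zero differential, and the contractible complex $\mathbb Z\mu\to\mathbb Zz$. With $\eta_m=x^{[m-1]}\lambda$, the complex $D$ is the sum of $L_0=\mathbb Z\cdot1$ and of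
\[
L_m\colon\ \mathbb Z\eta_m\to\mathbb Zx^{[m]},\qquad d\eta_m=m\,x^{[m]}\qquad(m\ge1).
\]
So $E_3(\mathbb Z)=\mathcal A\otimes\Lambda(z\mu)$ with $\mathcal A^0=\mathbb Z$ and $\mathcal A^{2m}=\mathbb Z/m$. Torsion of every order occurs.

The page $\mathfrak B_k$ has as a basis the elements $x^{[m]}$ $(m\ge0)$ and $\eta_m$ $(m\geq1)$ with $p^k\mid m$, and their products with $z\mu$. Recall that $\binom{a+b}{a}$ is prime to $p$ exactly when adding $a$ and $b$ in base $p$ involves no carry. Put $x_i=x^{[p^i]}$. Modulo $p$ we have $x_i^p=0$; the monomial $\prod x_i^{m_i}$ with $0\le m_i<p$ is a unit multiple of $x^{[m]}$ for $m=\sum m_ip^i$; and $x^{[m-p^k]}\eta_{p^k}=\binom{m-1}{p^k-1}\eta_m$ is a unit multiple of $\eta_m$ when $p^k\mid m$. Therefore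
\[
\mathcal A_k=\bigotimes_{i\ge k}\mathbb F_p[x_i]/(x_i^p),\qquad \mathfrak B_k=\mathcal A_k\otimes\Lambda(\eta_{p^k},z\mu),\qquad \beta_k\eta_{p^k}=x_k,\quad\beta_k(z\mu)=0 .
\]
The inductive step of Proposition~\ref{prop:key} is visible here. The page $(\mathfrak B_k,\beta_k)$ is a Koszul complex over $\mathcal A_k$. On the factor $\mathbb F_p[x_k]/(x_k^p)\otimes\Lambda(\eta_{p^k})$ the homology is spanned by $1$ and $x_k^{p-1}\eta_{p^k}$, a unit multiple of $\eta_{p^{k+1}}$. A generator $x_k$ of the bottom row is killed, and its relation $x_k^p=0$ produces a new exterior generator, again of fiber degree one.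

\subsection{Four blocks}\label{subsec:four}
Let $A$ be the block diagonal sum of four copies of this matrix. Formula \eqref{eq:chev} acts on one factor of $W$ at a time, so $B$ is the tensor product of the four copies of $\Gamma\oplus\Gamma z$ as an $S$-module; it is so as a ring because $B$ is torsion-free and $S\otimes\mathbb Q\to B\otimes\mathbb Q$ is onto. Hence $H(C\otimes R)=H(D^{\otimes4}\otimes R)\otimes\Lambda(z_1\mu_1,\dots,z_4\mu_4)$ as algebras. Let $\eta=\eta_p\otimes\eta_p\otimes\eta_p\otimes\eta_p$ and
\[
\omega=[p^{-1}d\eta]\in E_3^{*,3}(\mathbb Z),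
\]
a class of order $p$ whose fiber degree does not exclude $d_4$. We claim that $\omega$ is not a sum of products of classes with $t\le1$. Setting $z_i\mu_i=0$, we may argue in $H(D^{\otimes4})$. This algebra is graded by the weights $(m_1,\dots,m_4)$ of the summands $L_{m_1}\otimes\cdots\otimes L_{m_4}$. The homology of such a summand is killed by each nonzero $m_i$, as multiplication by $m_i$ on $L_{m_i}$ is null-homotopic. If $j\ge1$ of the $m_i$ are nonzero, the homology vanishes for $t=j$, as $d$ is injective there. A product of weight $(p,p,p,p)$ is killed by $p$, so it vanishes unless all factors have weights in $\{0,p\}^4$. Each of the three factors with $t=1$ then has $j\ge2$, which is impossible since the numbers $j$ add up to $4$. The same happens over $\mathbb Z/p^2$. The image of $\omega$ is nonzero, since $p^{-1}d\eta$ is not divisible by $p$; weights again lie in $\{0,p\}^4$; at least two of the three factors with $t=1$ have $j=1$ and are multiples of $p\eta_p$; so the product is zero.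

Nevertheless $\omega$ is easy to control: $\omega=\beta[\bar\eta]$, and $[\bar\eta]\in E_3(\mathbb F_p)$ is a product of four classes with $t=1$. Once we know that $\beta$ preserves permanence, $\omega$ is permanent. The next section turns this observation into the general argument.

\section{From the Bockstein pages to degeneration}\label{sec:reduction}

The map $\beta$ is defined by the algebra of $C$, while permanence concerns singular cochains of $K$. The two are compared through Lemma~\ref{lem:perm}(a).

\begin{lemma}\label{lem:beta}
If $z\in E_3^{2j,t}(\mathbb Z/N)$ is permanent, then so is $\beta(z)\in E_3^{2j+2,t-1}(\mathbb Z)$.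
\end{lemma}

\begin{proof}
Let $x$ be a cocycle in $F^j\subset\mathcal C^*(K;\mathbb Z/N)$ whose class $\zeta\in C^{2j,t}\otimes\mathbb Z/N$ represents $z$. Lift $\zeta$ to $\tilde\zeta\in C^{2j,t}=H^{2j+t}(F^j/F^{j+1})$ over $\mathbb Z$, and represent $\tilde\zeta$ by an integral cochain $x_0\in F^j$ with $dx_0\in F^{j+1}$. Modulo $N$, the cochains $x$ and $x_0$ have the same class $\zeta$, so $x-x_0=db'+f'$ with $b'\in F^j$, $f'\in F^{j+1}$. Lift $b'$ and $f'$, simplex by simplex, to integral cochains $b\in F^j$ and $f\in F^{j+1}$. Then $\tilde x=x_0+db+f$ is an integral lift of the cocycle $x$, so $d\tilde x=dx_0+df=Ne$ for an integral cochain $e$. Since $Ne$ vanishes on the simplices in $Y_j$ and $d(Ne)=0$, we have $e\in F^{j+1}$ and $de=0$. Let $\theta\in C^{2j+2,t-1}$ be the class of $e$ in $H(F^{j+1}/F^{j+2})$. The class of $df$ there is zero because $f\in F^{j+1}$, so $N\theta=[dx_0]=d_2\tilde\zeta$. Hence $\theta$ represents $\beta(z)$, and it is the class of a cocycle of $F^{j+1}$.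
\end{proof}

\begin{proposition}\label{prop:modN}
For every prime $p$ and $k\ge0$ all elements of $E_3(\mathbb Z/p^k)$ are permanent. Hence $d_r=0$ for $r\ge3$ in cohomology with coefficients $\mathbb Z/N$, for every $N\ge1$.
\end{proposition}

\begin{proof}
We use induction on $k$; for $k=0$ the group is zero. Let $k\ge1$ and $w\in E_3(\mathbb Z/p^k)$. We subtract from $w$ two permanent elements so that the remainder comes from $\mathbb Z/p^{k-1}$.

By Proposition~\ref{prop:key} the class of $\rho_k(w)$ in $\mathfrak B_k$ is a sum of products of elements with $t\le1$. Each such element lifts to $Z_k=\operatorname{im}\rho_k$ and then to $E_3(\mathbb Z/p^k)$, with the same $t$. Since $\rho_k$ is a ring map, this gives $u\in E_3(\mathbb Z/p^k)$ with $\rho_k(w-u)\in N_k$, and $u$ is permanent by Lemma~\ref{lem:perm}(b),(c),(d).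

Next, $\rho_k(w-u)$ is the reduction modulo $p$ of $\beta(x)$ for some $x\in E_3(\mathbb Z/p^{k-1})$. By induction $x$ is permanent, by Lemma~\ref{lem:beta} so is $\beta(x)\in E_3(\mathbb Z)$, and by Lemma~\ref{lem:perm}(c) so is its image $v\in E_3(\mathbb Z/p^k)$. We have $\rho_k(w-u-v)=0$.

The exact sequence $0\to C/p^{k-1}\xrightarrow{p}C/p^k\to C/p\to0$ shows that $w-u-v$ is the image of an element of $E_3(\mathbb Z/p^{k-1})$ under a coefficient homomorphism; so it is permanent by induction. Thus $w$ is permanent. The spectral sequence is additive in the coefficient group, and $\mathbb Z/N$ is a sum of groups $\mathbb Z/p^k$.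
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Cohomology.} Let $r\ge3$ and assume $d_3,\dots,d_{r-1}$ vanish over $\mathbb Z$, so that $E_r(\mathbb Z)=E_3(\mathbb Z)=H(C)$. Let $y=d_rx$. Reduction modulo $N$ commutes with $d_r$, and $d_r=0$ on $E_r(\mathbb Z/N)=H(C/N)$ by Proposition~\ref{prop:modN}. So $y$ lies in the kernel of $H(C)\to H(C/N)$, which is $N\,H(C)$. This holds for all $N$, and $y$ lies in a finitely generated group $E_3^{s,t}(\mathbb Z)$, in which only $0$ is divisible by all $N$. Hence $d_r=0$.

\emph{Homology.} Let first $G=\mathbb Z/N$. The functor $\operatorname{Hom}(-,\mathbb Z/N)$ is exact on $\mathbb Z/N$-modules and preserves the length of finitely generated ones. It takes $\mathcal C_*(K)\otimes G$ to $\mathcal C^*(K;G)$ and, up to signs, $C_*\otimes G$ to $C\otimes G$. Hence in each total degree $m$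
\[
\operatorname{length}H_m(K;G)=\operatorname{length}H^m(K;G)=\operatorname{length}H^m(C\otimes G)=\operatorname{length}H_m(C_*\otimes G),
\]
where the middle equality is Proposition~\ref{prop:modN}. The left side is the length of the part of $E^\infty(G)$ of total degree $m$, the right side that of $E^3(G)$. These lengths are finite, and a nonzero $d^r$ starting in total degree $m$ would make the left side smaller. So $d^r=0$ for $r\ge3$ over $\mathbb Z/N$. Since $C_*$ is free of finite type, the kernel of $H(C_*)\to H(C_*/N)$ is $N\,H(C_*)$, and the divisibility argument above gives $d^r=0$ for $r\ge3$ over $\mathbb Z$.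
\end{proof}

It remains to prove Proposition~\ref{prop:key}.

\section{Koszul complexes over complete intersections}\label{sec:koszul}

Both the first page $\mathfrak B_1$ and the passage from $\mathfrak B_k$ to $\mathfrak B_{k+1}$ require the homology of a Koszul complex as an algebra. In general this homology is not generated in exterior degree at most one. For $R=\mathbb F[x,y]/(x,y)^2$ and the sequence $x,y$, the cycles of exterior degree one have coefficients in $(x,y)$, so their products vanish, whereas $x\varepsilon_1\varepsilon_2$ is a nonzero class. The lemma below says that this does not happen when both the ring and its quotient are complete intersections.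

Let $\mathbb F$ be a field and $\mathcal P=\mathbb F[X_i]$ a commutative polynomial ring on variables of positive degree, finitely many in each degree; $\mathcal P_+$ is the ideal of elements of positive degree. A \emph{family} in a graded quotient $R$ of $\mathcal P$ is a family $b=(b_j)$ of elements, each homogeneous of an assigned positive degree ($b_j=0$ is allowed), with finitely many $j$ in each degree. Its Koszul complex is $\operatorname{Kos}(b;R)=R\otimes\Lambda(\varepsilon_j)$ with the derivation $d\varepsilon_j=b_j$. It is graded by exterior degree and by the \emph{internal degree}, with $\deg\varepsilon_j=\deg b_j$, which $d$ preserves. A family $f$ in $\mathcal P$ is \emph{regular} if $\operatorname{Kos}(f;\mathcal P)$ has no homology in positive exterior degree, that is, if $\operatorname{Kos}(f;\mathcal P)\to\mathcal P/(f)$ is a quasi-isomorphism. A family of powers $X_i^{h_i}$, $h_i\ge1$, of distinct variables is regular: in each internal degree only finitely many variables matter, and the K\"unneth theorem reduces the claim to one variable.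

We use three forms of the graded Nakayama lemma.
\begin{enumerate}
\item[(N1)] Homogeneous elements of a graded $\mathcal P$-module $M$, bounded below, generate $M$ if their classes span $M/\mathcal P_+M$ (induction on the degree).
\item[(N2)] If $M$ is moreover free and finite-dimensional in each degree, and the classes form a basis of $M/\mathcal P_+M$, then the elements form a basis of $M$: the surjection from the free module on them is between spaces of equal finite dimension in each degree.
\item[(N3)] Homogeneous elements of $\mathcal P_+$ whose classes form a basis of $\mathcal P_+/\mathcal P_+^2$ are polynomial generators of $\mathcal P$, by the same two arguments.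
\end{enumerate}

\begin{lemma}\label{lem:koszul}
Let $g=(g_i)$ and $f=(f_\nu)$ be regular families in $\mathcal P$ with $(g)\subset J=(f)$. Put $R'=\mathcal P/(g)$ and $R''=\mathcal P/J$, and let $b=(b_j)$ be a family in $R'$ generating the kernel of $R'\to R''$. Then there is a graded subspace $U$ of $H(\operatorname{Kos}(b;R'))$ in exterior degree one such that multiplication gives an isomorphism of algebras $R''\otimes\Lambda(U)\cong H(\operatorname{Kos}(b;R'))$.
\end{lemma}

\begin{proof}
The idea is to replace $R'$ by its Koszul resolution, which gives one Koszul complex over $\mathcal P$ on a redundant system of generators of $J$, and then to change basis.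

Let $\hat b_j\in\mathcal P$ be homogeneous lifts of the $b_j$, and let $\mathcal E=\mathcal P\otimes\Lambda(e_i,\varepsilon_j)$ with $de_i=g_i$, $d\varepsilon_j=\hat b_j$. The map $\mathcal E\to\operatorname{Kos}(b;R')$, $e_i\mapsto0$, is a map of differential algebras that preserves both degrees. Filter both sides by the number of factors $\varepsilon_j$. On the $a$-th quotient the map is $\operatorname{Kos}(g;\mathcal P)\otimes\Lambda^a(\varepsilon)\to R'\otimes\Lambda^a(\varepsilon)$, a quasi-isomorphism since $g$ is regular. By the five lemma and induction on $a$, the map is a quasi-isomorphism.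

Let $M$ be the free $\mathcal P$-module on the $e_i,\varepsilon_j$. Then $\mathcal E=\Lambda_{\mathcal P}(M)$, and its differential is the derivation extending $\tau=d|_M\colon M\to\mathcal P$, whose image is $(g,\hat b)=J$. The $f_\nu$ are linearly independent in $J/\mathcal P_+J$. Indeed, let $\sum c_\nu f_\nu=\sum q_\nu f_\nu$ with $c_\nu\in\mathbb F$ and $q_\nu\in\mathcal P_+$. Then $(c_\nu-q_\nu)$ is a cycle of exterior degree one in $\operatorname{Kos}(f;\mathcal P)$, hence a boundary, hence has coefficients in $J\subset\mathcal P_+$; so $c_\nu=0$. Choose homogeneous $\hat e_\nu\in M$ with $\tau(\hat e_\nu)=f_\nu$. They are independent in $M/\mathcal P_+M$, since their images in $J/\mathcal P_+J$ are. Complete them by some $v_a\in\{e_i,\varepsilon_j\}$ to a basis of $M/\mathcal P_+M$, write $\tau(v_a)=\sum_\nu c_{a\nu}f_\nu$ with homogeneous $c_{a\nu}\in\mathcal P$, and put $v_a'=v_a-\sum_\nu c_{a\nu}\hat e_\nu$. Then $\tau(v_a')=0$, the classes of the $\hat e_\nu$ and $v'_a$ still form a basis of $M/\mathcal P_+M$, and by (N2) the $\hat e_\nu$ and $v'_a$ form a basis of $M$. Hence $\mathcal E=\operatorname{Kos}(f;\mathcal P)\otimes\Lambda(v_a')$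 with $dv_a'=0$, and $H(\mathcal E)=R''\otimes\Lambda(v'_a)$ since $f$ is regular.
\end{proof}

Call a graded $\mathbb F$-algebra \emph{of Borel type} if it is a tensor product of algebras $\mathbb F[x]/(x^h)$ with $2\le h\le\infty$ ($h=\infty$ meaning $\mathbb F[x]$) and $\deg x>0$ even, with finitely many factors in each degree.

\begin{corollary}\label{cor:koszul}
Let $R'\to R''$ be a surjection of graded algebras of Borel type and $b$ a family in $R'$ generating its kernel. Then the conclusion of Lemma~\ref{lem:koszul} holds.
\end{corollary}

\begin{proof}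
Write $R'=\mathcal P/(g)$ with $g$ the regular family of the $X_i^{h_i}$, $h_i<\infty$. We must show that $J=\ker(\mathcal P\to R'')$ is generated by a regular family. Let $x_l$ be the generators of the factors of $R''$, with exponents $h_l''$, and choose homogeneous $\hat X_l\in\mathcal P$ mapping to $x_l$. Because $h''_l\ge2$, the $x_l$ are independent in $R''_+/(R''_+)^2$, so the $\hat X_l$ are independent in $\mathcal P_+/\mathcal P_+^2$. Complete them by homogeneous $\hat u_m$ to a basis of $\mathcal P_+/\mathcal P_+^2$, and subtract from each $\hat u_m$ a homogeneous polynomial in the $\hat X_l$ with the same image in $R''$. The resulting elements $u_m$ map to $0$, and the $\hat X_l,u_m$ still give a basis of $\mathcal P_+/\mathcal P_+^2$. By (N3), $\mathcal P=\mathbb F[\hat X_l,u_m]$, so $J$ is generated by the $u_m$ and the $\hat X_l^{h_l''}$ with $h''_l<\infty$. These are powers of distinct variables.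
\end{proof}

\section{Divided differences and field coefficients}\label{sec:field}

Let $\mathbb F$ be a field, $B_{\mathbb F}=B\otimes\mathbb F$, $S_{\mathbb F}=S\otimes\mathbb F$, $P_{\mathbb F}=P\otimes\mathbb F$, and let $S_+$ be the ideal of elements of positive degree in $S_{\mathbb F}$. Let $I$ be the kernel of $S_{\mathbb F}\to B_{\mathbb F}$, $f\mapsto f\cdot1$, and $\bar S=S_{\mathbb F}/I$ its image. The differential of $C\otimes\mathbb F$ involves $B_{\mathbb F}$ only as an $\bar S$-module. So we want to know that $B_{\mathbb F}$ is free over $\bar S$ and that $I$ is generated by a regular family. Both facts come from one freeness criterion, Lemma~\ref{lem:free}, for modules with operators that lower the degree. In Section~\ref{subsec:affine}, in characteristic $p$, we have $I=(\lambda^p,\mu^2)$ and $B_{\mathbb F}$ is free over $\bar S=\mathbb F[x,z]/(x^p,z^2)$ on the $x^{[m]}$ with $p\mid m$.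

For $f\in S$ put $\Delta_if=(f-s_if)/\alpha_i$. The identity $fg-s_i(fg)=(f-s_if)g+s_i(f)(g-s_ig)$ and the formula $\lambda-s_i\lambda=\langle\lambda,h_i\rangle\alpha_i$ show by induction on the degree that $f-s_if\in\alpha_iS$. The quotient is unique because $S$ is a domain and $\alpha_i\ne0$, as $\langle\alpha_i,h_i\rangle=2$. We get
\begin{equation}\label{eq:leibniz}
\Delta_i\lambda=\langle\lambda,h_i\rangle,\qquad\Delta_i(fg)=\Delta_i(f)g+s_i(f)\Delta_i(g),\qquad s_if=f-\alpha_i\Delta_if .
\end{equation}
On $B$ put $\Delta_i\delta^w=\delta^{ws_i}$ if $ws_i<w$ and $\Delta_i\delta^w=0$ otherwise. All these operators have degree $-2$, and we extend them to $S_{\mathbb F}$ and $B_{\mathbb F}$ by tensoring. It is necessary to define $\Delta_i$ over $\mathbb Z$ first, since $\alpha_i$ may vanish in $P_{\mathbb F}$: for $A=(2)$ we have $\alpha_1=2\Lambda_1$.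

\begin{lemma}\label{lem:twisted}
$\Delta_i(fb)=\Delta_i(f)\,b+s_i(f)\,\Delta_i(b)$ for $f\in S$ and $b\in B$.
\end{lemma}

\begin{proof}
If the formula holds for $\lambda\in P$ and for $g\in S$, then
\[
\Delta_i(\lambda gb)=\Delta_i(\lambda)gb+s_i(\lambda)\big(\Delta_i(g)b+s_i(g)\Delta_ib\big)=\Delta_i(\lambda g)b+s_i(\lambda g)\Delta_ib
\]
by \eqref{eq:leibniz}. So it suffices to take $f=\lambda$ and $b=\delta^w$, and to use \eqref{eq:chev}.

\emph{Case $ws_i>w$.} The right side is $\langle\lambda,h_i\rangle\delta^w$. On the left, only the terms $w\xrightarrow{\gamma}w'$ with $w's_i<w'$ survive. For these the lifting property gives $ws_i\le w'$, so $w'=ws_i$ by length, and $\gamma=h_i$. The left side is $\langle\lambda,h_i\rangle\delta^w$.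

\emph{Case $v=ws_i<w$.} The right side is $\langle\lambda,h_i\rangle\delta^w+\sum_{v\xrightarrow{\gamma}u}\langle s_i\lambda,\gamma\rangle\delta^u$. The term with $\gamma=h_i$, $u=w$ is $-\langle\lambda,h_i\rangle\delta^w$ and cancels the first term, which leaves the sum over the arrows $v\xrightarrow{\gamma}u$ with $\gamma\ne h_i$. The left side is $\sum\langle\lambda,\gamma'\rangle\delta^{w's_i}$ over the arrows $w\xrightarrow{\gamma'}w'$ with $w's_i<w'$. We match the two sets of arrows by $\gamma=s_i\gamma'$, $u=w's_i$; the coefficients agree since $\langle\lambda,\gamma'\rangle=\langle s_i\lambda,s_i\gamma'\rangle$. Given $w\xrightarrow{\gamma'}w'$ with $w's_i<w'$, we have $\gamma'\ne h_i$ because $ws_i<w$. So $\gamma=s_i\gamma'$ is positive, $\gamma\neq h_i$, $u=wr_{\gamma'}s_i=vs_ir_{\gamma'}s_i=vr_\gamma$, and $\ell(u)=\ell(w)=\ell(v)+1$. Conversely, let $v\xrightarrow{\gamma}u$ with $\gamma\ne h_i$. If $us_i<u$, lifting gives $w=vs_i\le u$, so $u=w$ and $\gamma=h_i$, which is excluded. Hence $us_i>u$, and $w'=us_i=wr_{s_i\gamma}$ has length $\ell(w)+1$ and satisfies $w's_i<w'$.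
\end{proof}

Since $\Delta_i1=0$, the lemma gives $\Delta_i(f\cdot1)=(\Delta_if)\cdot1$. Hence $\Delta_iI\subset I$, and then $s_iI\subset I$ and $\Delta_iI^2\subset I^2$ by \eqref{eq:leibniz}. The operators also detect $I$:
\begin{equation}\label{eq:detect}
\text{if $g\in S_{\mathbb F}^{2e}$ and $\Delta_{i_1}\cdots\Delta_{i_e}g=0$ for all $i_1,\dots,i_e$, then $g\in I$.}
\end{equation}
Indeed, let $w=s_{i_1}\cdots s_{i_e}$ be a reduced word and $\ell(v)=e$. Then $\Delta_{i_1}\cdots\Delta_{i_e}\delta^v$ is either $0$ or $\delta^{vw^{-1}}$ of degree $0$; it is $1$ if $v=w$ and $0$ otherwise. So the constant $\Delta_{i_1}\cdots\Delta_{i_e}g$ is the coefficient of $\delta^w$ in $g\cdot1$.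

\begin{lemma}\label{lem:free}
Let $M$ be a graded $S_{\mathbb F}$-module, bounded below, with $IM=0$, and with linear operators $\Delta_i$ of degree $-2$ such that $\Delta_i(gm)=\Delta_i(g)m+s_i(g)\Delta_i(m)$. If homogeneous elements $m_j$ lift a basis of $M/S_+M$, then $M$ is a free $\bar S$-module with basis $(m_j)$.
\end{lemma}

\begin{proof}
The $m_j$ generate $M$ by (N1). Suppose $\sum g_jm_j=0$ is a homogeneous relation with some $g_j\notin I$. The terms with $g_j\in I$ vanish; drop them. Let $a$ be the largest degree of a remaining $m_j$, and $M'$ the submodule generated by all elements of degree less than $a$. By the twisted Leibniz rule $M'$ is stable under the $\Delta_i$, and $\Delta_i(gm)\equiv\Delta_i(g)m$ modulo $M'$ when $\deg m=a$. The $g_j$ with $\deg m_j=a$ have a common degree $2e$, and $\sum_{\deg m_j=a}g_jm_j\in M'$. Applying $e$ operators gives $\sum_{\deg m_j=a}(\Delta_{i_1}\cdots\Delta_{i_e}g_j)\,m_j\in M'$. The coefficients are constants, and the part of $M'$ of degree $a$ lies in $S_+M$, so they all vanish. By \eqref{eq:detect} these $g_j$ lie in $I$, a contradiction.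
\end{proof}

\begin{lemma}\label{lem:ci}
$I$ is generated by a finite regular family $f_1,\dots,f_q$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:free} applies to $M=I/I^2$ with the operators induced from $S_{\mathbb F}$, so $I/I^2$ is free over $\bar S$. We use the theorem of Ferrand and Vasconcelos \cite[Thm.~2.2.8]{BH}: in a Noetherian local ring, a proper ideal $\mathfrak a$ of finite projective dimension with $\mathfrak a/\mathfrak a^2$ free over the quotient ring is generated by a regular sequence. Let $\mathfrak m=S_+$. The ideal $I_{\mathfrak m}$ is proper and has finite projective dimension by Hilbert's syzygy theorem, so it is generated by a regular sequence, and such a sequence is a minimal generating system. Let $f_1,\dots,f_q$ be homogeneous elements lifting a basis of $I/\mathfrak mI=I_{\mathfrak m}/\mathfrak mI_{\mathfrak m}$. They generate $I$ by (N1) and form a minimal generating system of $I_{\mathfrak m}$. Two minimal generating systems of an ideal of a local ring differ by an invertible matrix, so their Koszul complexes are isomorphic, and the Koszul complex of a regular sequence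 is exact in positive degree. Thus $H=H_a(\operatorname{Kos}(f;S_{\mathbb F}))$, $a>0$, satisfies $H_{\mathfrak m}=0$. Then $H/\mathfrak mH=H_{\mathfrak m}/\mathfrak mH_{\mathfrak m}=0$, and $H=0$ by (N1).
\end{proof}

\begin{proposition}\label{prop:field}
There are $y_1,\dots,y_q\in E_3^{*,1}(\mathbb F)$ such that multiplication gives an isomorphism of bigraded algebras $(B_{\mathbb F}/PB_{\mathbb F})\otimes\Lambda(y_1,\dots,y_q)\cong E_3(\mathbb F)$. In particular $E_3(\mathbb F)=E_\infty(\mathbb F)$.
\end{proposition}

\begin{proof}
The subcomplex $\bar S\otimes\Lambda(P_{\mathbb F})$ of $C\otimes\mathbb F$ is the Koszul complex over $\bar S$ of the images of a basis of $P$. Apply Lemma~\ref{lem:koszul} with $\mathcal P=S_{\mathbb F}$, with $g$ the family of Lemma~\ref{lem:ci}, and with a basis of $P$ as generators of $J=S_+$. Then $R''=\mathbb F$, and $H(\bar S\otimes\Lambda(P_{\mathbb F}))=\Lambda(y_1,\dots,y_q)$ with $y_i$ of exterior degree one. By Lemmas~\ref{lem:twisted} and~\ref{lem:free}, $B_{\mathbb F}$ is free over $\bar S$ on homogeneous lifts $b_j$ of a basis of $B_{\mathbb F}/PB_{\mathbb F}$.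 So $C\otimes\mathbb F=\bigoplus_jb_j\big(\bar S\otimes\Lambda(P_{\mathbb F})\big)$ as complexes, and the products of the $[b_j]$ with the monomials in the $y_i$ form a basis of $E_3(\mathbb F)$. This is the first assertion, and the second follows from Lemma~\ref{lem:perm}.
\end{proof}

\section{A coproduct on the bottom row}\label{sec:hopf}

To apply Corollary~\ref{cor:koszul} we need the algebras $\mathcal A_k$ of \eqref{eq:Ak} to be of Borel type, and for this we want a Hopf algebra structure on them. The ideal defining $\mathcal A_k$ is described by integral torsion, so a coproduct on $\mathcal A/p$ is not enough: it has to come from a map $\mathcal A\to\mathcal A\otimes\mathcal A$ over $\mathbb Z$. The ring $H^*(K;\mathbb Z)$ is not a good place to construct it. We do not yet know that $\mathcal A$ embeds in it, and the K\"unneth formula for $K\times K$ has torsion terms. Instead we use the action of $K$ on $X$ and work with spaces whose cohomology is free and even.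

\begin{proposition}\label{prop:coproduct}
Let $\varepsilon$ denote projection to degree $0$. There is a graded ring homomorphism $\varphi\colon\mathcal A\to\mathcal A\otimes\mathcal A$ with $(\varepsilon\otimes1)\varphi=1=(1\otimes\varepsilon)\varphi$ which is coassociative modulo every prime $p$.
\end{proposition}

\begin{proof}
\emph{Construction.} Let $\mathcal X=K\times_TX$, with $[gt,x]=[g,tx]$, and $X_T=ET\times_TX$. Consider the maps
\[
\mathrm{pr}\colon\mathcal X\to X,\ [g,x]\mapsto gT,\qquad a\colon\mathcal X\to X,\ [g,x]\mapsto gx,\qquad\bar\kappa\colon\mathcal X\to X_T,\ [g,x]\mapsto[\kappa(g),x].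
\]
Both $\mathrm{pr}$ and $X_T\to BT$ are bundles with fiber $X$, and $\bar\kappa$ is a bundle map covering $\chi$. The spaces $BT$ and $X$ have free, even cohomology of finite type and $BT$ is simply connected, so the Serre spectral sequence of $X_T\to BT$ collapses, and we can choose $\xi^w\in H^{2\ell(w)}(X_T)$ restricting to $\delta^w$ on the fiber, with $\xi^1=1$. By the Leray--Hirsch theorem, $H^*(X_T)$ is free over $S=H^*(BT)$ on the $\xi^w$, and $H^*(\mathcal X)$ is free over $\mathrm{pr}^*B$ on the classes $\bar\kappa^*\xi^w$. Let $\mathfrak a\subset H^*(\mathcal X)$ be the ideal generated by $\mathrm{pr}^*c(P)$.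

Restriction to the fiber sends $\sum f_w\xi^w$ to $\sum\varepsilon(f_w)\delta^w$, so it identifies $H^*(X_T)/PH^*(X_T)$ with the ring $B$. By Lemma~\ref{lem:d2}, $\bar\kappa^*$ maps $PH^*(X_T)$ into $\mathfrak a$, so it induces a ring map $B\to H^*(\mathcal X)/\mathfrak a$, $\delta^w\mapsto\bar\kappa^*\xi^w$. The map $\mathrm{pr}^*$ induces a ring map $\mathcal A\to H^*(\mathcal X)/\mathfrak a$. All degrees are even, so these combine to a ring map
\begin{equation}\label{eq:AB}
\mathcal A\otimes B\longrightarrow H^*(\mathcal X)/\mathfrak a,\qquad \bar b\otimes\delta^w\longmapsto\mathrm{pr}^*b\cdot\bar\kappa^*\xi^w,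
\end{equation}
where $\bar b$ is the class of $b$ in $\mathcal A$. It is an isomorphism, since both sides are free over $\mathcal A$ on corresponding bases. Let $\psi\colon B\to\mathcal A\otimes B$ be $a^*$ followed by the projection to $H^*(\mathcal X)/\mathfrak a$ and the inverse of \eqref{eq:AB}.

\emph{Counits.} The map $a$ has two sections. The first is the fiber inclusion $\iota(x)=[e,x]$. Its pullback $\iota^*$ kills $\mathrm{pr}^*B^{>0}$ and sends $\bar\kappa^*\xi^w$ to $\delta^w$, so under \eqref{eq:AB} it induces $\varepsilon\otimes1\colon\mathcal A\otimes B\to B$. From $a\iota=\mathrm{id}$ we get $(\varepsilon\otimes1)\psi(b)=b$. The second is $\sigma(gT)=[g,eT]$, well defined because $eT$ is fixed by $T$. Here $\mathrm{pr}\circ\sigma=\mathrm{id}$, and $\bar\kappa\sigma$ is $\chi$ followed by the section $BT\to X_T$ given by $eT$. Hence $\sigma^*\bar\kappa^*\xi^w\in\chi^*(S^{>0})\subset PB$ for $w\ne1$. The composite $H^*(\mathcal X)\xrightarrow{\sigma^*}B\to\mathcal A$ kills $\mathfrak a$ and induces $1\otimes\varepsilon\colon\mathcal A\otimes B\to\mathcal A$. From $a\sigma=\mathrm{id}$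 we get $(1\otimes\varepsilon)\psi(b)=\bar b$.

For $\lambda\in P$ write $\psi(c(\lambda))=x\otimes1+1\otimes y$ with $x\in\mathcal A^2$, $y\in B^2$. The two formulas give $y=c(\lambda)$ and $x=\overline{c(\lambda)}=0$. Therefore the ring map $B\xrightarrow{\psi}\mathcal A\otimes B\to\mathcal A\otimes\mathcal A$ kills $PB$. It induces $\varphi$, with the stated counit properties.

\emph{Coassociativity.} Let $m\colon K\times K\to K$ be the multiplication, and let $q\colon K\times K\to\mathcal X$, $q(g,k)=[g,kT]$, so that $\pi m=aq$. Since $\mathrm{pr}\,q(g,k)=gT$, we have $q^*\mathrm{pr}^*b=\pi^*b\times1$. In particular $q^*\mathfrak a=0$, as $\pi^*c(\lambda)=0$ (the map $\chi\pi$ factors through $ET$). Since $ET$ is contractible, $\kappa$ is homotopic to a constant $e_0$, so $\bar\kappa q$ is homotopic to $(g,k)\mapsto[e_0,kT]$, and $q^*\bar\kappa^*\xi^w=1\times\pi^*\delta^w$. Thus $q^*$ induces on $\mathcal A\otimes B$ the map $\bar b\otimes b'\mapsto\pi^*b\times\pi^*b'$, which factors through $\mathcal A\otimes\mathcal A$, and $m^*\pi^*=q^*a^*=(\pi^*\times\pi^*)\varphi$ on $\mathcal A$. Now reduce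 modulo $p$. The algebra $H=H^*(K;\mathbb F_p)$ has finite type, so the K\"unneth theorem makes $m^*$ a coproduct $H\to H\otimes H$, coassociative because $m$ is associative. Hence
\[
(\pi^*)^{\otimes3}(\varphi\otimes1)\varphi=(m^*\otimes1)m^*\pi^*=(1\otimes m^*)m^*\pi^*=(\pi^*)^{\otimes3}(1\otimes\varphi)\varphi\qquad\text{on }\mathcal A/p .
\]
By Proposition~\ref{prop:field}, $\mathcal A/p=E_3^{*,0}(\mathbb F_p)=E_\infty^{*,0}(\mathbb F_p)$, so $\pi^*\colon\mathcal A/p\to H$ is injective, and so is $(\pi^*)^{\otimes3}$.
\end{proof}

Recall that a connected Hopf algebra over a field $\mathbb F$ is a graded algebra $H$ with $H^0=\mathbb F$, zero in negative degrees, together with a coassociative algebra map $H\to H\otimes H$ having $\varepsilon$ as counit. Borel's theorem \cite[Thm.~7.11]{MM} states that a connected commutative Hopf algebra of finite type over a perfect field is, as an algebra, a tensor product of Hopf algebras with a single generator.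

\begin{corollary}\label{cor:borel}
For every prime $p$ and $k\ge1$ the algebra $\mathcal A_k$ is of Borel type over $\mathbb F_p$.
\end{corollary}

\begin{proof}
We show that $\varphi$ descends to $\mathcal A_k$. For a cyclic group $M=\mathbb Z/n$ ($n=0$ allowed), the quotient $M/(pM+M[p^{k-1}])$ is $\mathbb F_p$ if $p^k\mid n$, because then $M[p^{k-1}]\subset pM$; otherwise it is $0$, because $M[p^{k-1}]$ contains the $p$-primary part. Decompose each $\mathcal A^m$ into cyclic groups $\mathbb Z/n_i$. Then $\mathcal A\otimes\mathcal A=\bigoplus_{i,j}\mathbb Z/\gcd(n_i,n_j)$, and the map to $\mathcal A_k\otimes\mathcal A_k$ is reduction modulo $p$ on the summands with $p^k\mid n_i$ and $p^k\mid n_j$ and is zero on the others. On a summand of the first kind, $p^k\mid\gcd(n_i,n_j)$ and every element killed by $p^{k-1}$ is divisible by $p$. So $(\mathcal A\otimes\mathcal A)[p^{k-1}]$ maps to zero. Since $\varphi$ is additive, it maps $\mathcal A[p^{k-1}]$ into $(\mathcal A\otimes\mathcal A)[p^{k-1}]$, and it induces an algebra map $\mathcal A_k\to\mathcal A_k\otimes\mathcal A_k$. This map is counital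 and coassociative because $\mathcal A_k$ is a quotient of $\mathcal A/p$, and $\mathcal A_k^0=\mathbb F_p$ because $\mathcal A^0=\mathbb Z$. Borel's theorem applies. All degrees are even, and a graded algebra with a single nonzero generator $x$ of positive degree is $\mathbb F_p[x]/(x^h)$ with $2\le h\le\infty$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
For $k=1$ we have $\mathfrak B_1=E_3(\mathbb F_p)$ and $\mathcal A_1=\mathcal A/p$, and the claim is Proposition~\ref{prop:field}. Assume it for $k$, and let $(y_j)$ be a homogeneous basis of $U_k$; there are finitely many $y_j$ in each degree, since $C$ has finite type. The derivation $\beta_k$ lowers $t$ by one, so it vanishes on $\mathcal A_k$, and $b_j=\beta_ky_j$ lies in $\mathcal A_k$. If $y_j$ has bidegree $(s,1)$, assign to $b_j$, which may be zero, the degree $s+2>0$. Then $(\mathfrak B_k,\beta_k)=\operatorname{Kos}(b;\mathcal A_k)$, with exterior degree $t$ and internal degree $s+2t$. By Lemma~\ref{lem:bss} its homology is $\mathfrak B_{k+1}$; in the row $t=0$ this says that the $b_j$ generate the kernel of $\mathcal A_k\to\mathcal A_{k+1}$.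 Both algebras are of Borel type by Corollary~\ref{cor:borel}, and Corollary~\ref{cor:koszul} gives $\mathfrak B_{k+1}\cong\mathcal A_{k+1}\otimes\Lambda(U_{k+1})$ with $U_{k+1}\subset\mathfrak B_{k+1}^{*,1}$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Other coefficients, extensions, compact groups}\label{sec:comp}

\begin{proof}[Proof of Theorem~\ref{thm:comp}]
(1) A finitely generated group $G$ is a sum of cyclic groups, and these were treated in Section~\ref{sec:reduction}. For arbitrary $G$, a cycle of $E_2^{s,t}(G)=C^{s,t}\otimes G$ lies in $C^{s,t}\otimes G_0$ for some finitely generated subgroup $G_0\subset G$. It is a cycle there, because $C$ is free and hence $C\otimes G_0\to C\otimes G$ is injective. So every element of $E_3(G)$ comes from some $E_3(G_0)$ and is permanent by Lemma~\ref{lem:perm}(c). In homology, every element of $E^3(G)=H(C_*\otimes G)$ comes in the same way from some $E^3(G_0)$, and the $d^r$ commute with the coefficient map; induction on $r$ gives $d^r=0$.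

(2) Degeneration over $\mathbb Z$ leaves room for extensions such as $0\to\mathbb Z/p\to\mathbb Z/p^2\to\mathbb Z/p\to0$; degeneration over $\mathbb Z/p^k$ excludes them by a count. For a finitely generated abelian group $M$ let $\nu_k(M)$ and $\tau_k(M)$ be the lengths of $M/p^kM$ and $M[p^k]$; on cyclic groups one sees that $\nu_k(M)=k\operatorname{rk}M+\tau_k(M)$. Let $H^m=H^m(K;\mathbb Z)$ and $H'^m=H^m(C)$. The long exact sequences for multiplication by $p^k$ on the torsion-free complexes $\mathcal C^*(K;\mathbb Z)$ and $C$, together with Proposition~\ref{prop:modN}, give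
\[
\nu_k(H^m)+\tau_k(H^{m+1})=\operatorname{length}H^m(K;\mathbb Z/p^k)=\operatorname{length}H^m(C/p^k)=\nu_k(H'^m)+\tau_k(H'^{m+1}).
\]
The ranks of $H^m$ and $H'^m$ agree by Theorem~\ref{thm:main}, and $H^0=H'^0=\mathbb Z$. If $\nu_k(H^m)=\nu_k(H'^m)$, then $\tau_k(H^{m+1})=\tau_k(H'^{m+1})$ and so $\nu_k(H^{m+1})=\nu_k(H'^{m+1})$. By induction,
\[
\nu_k(H^m)=\nu_k(H'^m)=\sum_{s+t=m}\nu_k(E_\infty^{s,t})\qquad\text{for all } p,k,m.
\]
For an extension $0\to M'\to M\to M''\to0$, right exactness of $-\otimes\mathbb Z/p^k$ gives $\nu_k(M)\le\nu_k(M')+\nu_k(M'')$, with equality if and only if $M'/p^kM'\to M/p^kM$ is injective. The displayed equality forces equality at each step $M'=F^{j+1}H^m$, $M=F^jH^m$. Write $M''$ as a sum of cyclic groups of infinite or prime power order. If $x\in M$ lifts a generator of order $p^k$, then $p^kx\in M'\cap p^kM=p^kM'$, say $p^kx=p^kx'$ with $x'\in M'$, and $x-x'$ is a lift killed by $p^k$. These lifts, with arbitrary lifts of the generators of infinite order, define a splitting. Hence $H^m\cong\bigoplus_{s+t=m}E_\infty^{s,t}=\bigoplus_{s+t=m}E_3^{s,t}=H^m(C)$.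

(3) The facts (F1)--(F5) hold for a compact connected Lie group, with the Bruhat cells of $K/T$, and nothing else was used. The map $c\colon P\to B^2$ need then be neither injective nor surjective, and this does no harm. The definition of $\Delta_i$ needed only $\alpha_i\neq0$; the formula $\psi(c(\lambda))=1\otimes c(\lambda)$ was deduced from the counits alone; and Lemma~\ref{lem:koszul} allows some generators $f_i$ of $I$ to be linear.

(4) For $K(A)$ we have $d_2(1\otimes\Lambda_i)=\pm c(\Lambda_i)=\pm\delta^{s_i}\ne0$, so $E_2\ne E_3$ when $n\ge1$.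
\end{proof}

\appendix
\section{Products in the cohomology spectral sequence}\label{app:products}

\begin{proof}[Proof of Lemma~\ref{lem:products}]
The cup product is the cross product followed by pullback along the diagonal. The diagonal of $K$ does not respect the filtrations, so we first deform it.

\emph{A filtered diagonal.} A product of countable CW complexes is a CW complex, and $M_j=\bigcup_{a+b=j}Y_a\times Y_b$ is the preimage in $K\times K$ of the $2j$-skeleton of $X\times X$. Choose a homotopy from the diagonal of $X$ to a cellular map $D\colon X\to X\times X$. The diagonal of $K$ extends to a map $K\times_T(T\times T)\to K\times K$ of principal $T\times T$-bundles over the diagonal of $X$, where $T$ acts on $T\times T$ through the diagonal $\Delta\colon T\to T\times T$. By the covering homotopy theorem for principal bundles, the homotopy lifts to a homotopy of bundle maps. Restricting its end to $K$, we get a map $\tilde D\colon K\to K\times K$ covering $D$ with $\tilde D(kt)=\tilde D(k)\Delta(t)$. In particular $\tilde D(Y_j)\subset M_j$.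

\emph{The pairing.} Let $\mathcal G_j=\mathcal C_*(M_j)$ and $\mathcal G'_j=\sum_{a+b=j}\mathcal C_*(Y_a)\otimes\mathcal C_*(Y_b)\subset\mathcal C_*(K)\otimes\mathcal C_*(K)$. The Eilenberg--Zilber shuffle map $\nabla\colon\mathcal C_*(K)\otimes\mathcal C_*(K)\to\mathcal C_*(K\times K)$ is natural, so $\nabla\mathcal G'_j\subset\mathcal G_j$. Sorting pairs of simplices by the least $a$ and $b$ such that they lie in $Y_a$ and $Y_b$, we find $\mathcal G'_j/\mathcal G'_{j-1}=\bigoplus_{a+b=j}\mathcal C_*(Y_a,Y_{a-1})\otimes\mathcal C_*(Y_b,Y_{b-1})$. By the K\"unneth theorem and excision over the product cells, both $\mathcal G'_j/\mathcal G'_{j-1}$ and $\mathcal G_j/\mathcal G_{j-1}$ have homology $\bigoplus_{a+b=j}C_{2a,*}\otimes C_{2b,*}$, and $\nabla$ induces the isomorphism. These complexes are free and bounded below, so $\nabla$ is a homotopy equivalence between them. Filter $\mathcal C^*(K\times K;R)$ and $\mathcal H=\operatorname{Hom}(\mathcal C_*(K)\otimes\mathcal C_*(K),R)$ by the annihilators of $\mathcal G_{j-1}$ and $\mathcal G'_{j-1}$. Then $\nabla^*$ induces an isomorphism on $E_2$,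 hence on all $E_r$, $r\ge2$, commuting with the $d_r$.

The cross product $\mathcal C^*(K;R)\otimes\mathcal C^*(K;R)\to\mathcal H$ is a chain map, and it takes $F^a\otimes F^b$ to the annihilator of $\mathcal G'_{a+b-1}$: if $a'+b'=a+b-1$, then $a'\le a-1$ or $b'\le b-1$. If $x\in F^a$, $y\in F^b$, $dx\in F^{a+i}$ and $dy\in F^{b+i}$, then $d(x\times y)=dx\times y\pm x\times dy$ has filtration $a+b+i$; if moreover $x=dx'$ with $x'\in F^{a-i+1}$, then $x\times y=d(x'\times y)\pm x'\times dy$ with $x'\times dy$ of filtration $a+b+1$, and symmetrically for $y$. In the description of the pages in Section~\ref{sec:ss}, this gives pairings $E_r\otimes E_r\to E_r(\mathcal H)$ that satisfy the Leibniz rule and induce one another. Composing them with $(\nabla^*)^{-1}$ and $\tilde D^*$ gives products on the $E_r(R)$ with the same properties.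

\emph{The product on $E_2$.} As for $K$, the group $H_*(M_j,M_{j-1})$ is free over $H_*(T\times T)$ on its part of degree $2j$, which is the group of cellular $2j$-chains of $X\times X$. The equivariance of $\tilde D$ gives $\tilde D_*(\delta_wq)=\tilde D_*(\delta_w)\Delta_*(q)$ for $q\in H_*(T)$, and $\tilde D_*=D_*$ in degree $2j$. All cells are even, so cellular chains equal homology, and $D_*$ is the map $H_*(X)\to H_*(X\times X)$ induced by the diagonal. Also $\nabla_*(\delta_uq\otimes\delta_vq')=(\delta_u\times\delta_v)(q\times q')$, without sign because $\deg\delta_v$ is even. Dualizing, $(b\otimes p)(b'\otimes p')=bb'\otimes pp'$ with the cup products of $X$ and $T$. So $E_2(R)$ is the stated algebra, and the later pages inherit associativity and the unit from it.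
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH} Bruns and Herzog, \emph{Cohen--Macaulay rings}.

\bibitem{source} \emph{Constructing Groups Associated To}, \texttt{http://www-math.mit.edu/\%7Ekac/not-easily-available/constructinggroups.pdf}.

\bibitem{Kumar} Kumar, \emph{Kac--Moody groups, their flag varieties and representation theory}.

\bibitem{MM} Milnor and Moore, \emph{On the structure of Hopf algebras}.

\end{thebibliography}
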